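\title{Maximal subgroups of the free idempotent generated semigroup of a full matrix semigroup}

\begin{abstract}
Let $Q$ be a division ring, let $E$ be the biordered set of idempotents of the matrix semigroup $M_n(Q)$, and let $IG(E)$ be the free idempotent generated semigroup on $E$. We prove that for $1\le k\le n-2$ the natural map $IG(E)\to M_n(Q)$ restricts to an isomorphism from the maximal subgroup at an idempotent of rank $k$ onto a copy of $GL_k(Q)$. This proves a conjecture of Brittenham, Margolis and Meakin, stated for $k<n/2$. The range $k\le n-2$ cannot be extended: for $k=n-1$ the maximal subgroup is a free group, whose rank we determine, and it is never isomorphic to $GL_{n-1}(Q)$. The proof reads words of $IG(E)$ as walks in a graph of matrices and contracts closed walks by induction on $k$.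
\end{abstract}

\section{Introduction}

Let $S$ be a semigroup and $E=E(S)$ its set of idempotents. A product of two idempotents need not be idempotent, but for some pairs it is so for a formal reason. A pair $(e,f)\in E\times E$ is \emph{basic} if $ef\in\{e,f\}$ or $fe\in\{e,f\}$. For a basic pair both $ef$ and $fe$ lie in $E$: if $ef\in\{e,f\}$, then $ef\in E$ and $(fe)^2=f(ef)e=fe$, and the other case is symmetric. The \emph{biordered set} of $S$ is the set $E$ with the multiplication of $S$ restricted to basic pairs, and the \emph{free idempotent generated semigroup} on $E$ is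
\[
IG(E)=\langle\, \bar e\ (e\in E)\ \mid\ \bar e\,\bar f=\overline{ef}\ \text{ for every basic pair } (e,f)\,\rangle .
\]
The defining relations hold in $S$, so there is a homomorphism $\phi\colon IG(E)\to S$ with $\phi(\bar e)=e$. In particular $e\mapsto\bar e$ is injective, and each $\bar e$ is idempotent because $(e,e)$ is basic. The semigroup $IG(E)$ keeps the basic products and forgets all others, so it measures how much of $S$ can be rebuilt from its idempotents and their basic products.

One way to ask this precisely is through subgroups. For an idempotent $g$ of a semigroup, the subgroups with identity $g$ are all contained in a largest one, the \emph{maximal subgroup} $H_g$. The map $\phi$ sends $H_{\bar e}\subseteq IG(E)$ homomorphically into $H_e\subseteq S$, and one may ask when $H_{\bar e}\to H_e$ is an isomorphism.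

Let $Q$ be a division ring, $S=M_n(Q)$ the semigroup of all $n\times n$ matrices over $Q$, and $e$ an idempotent matrix of rank $k$. Then $H_e\cong GL_k(Q)$, so $GL_k(Q)$ is the first guess for $H_{\bar e}$. The guess has two halves. Surjectivity says that each element of $H_e$ is a product of idempotents in a way that stays inside a subgroup of $IG(E)$; it fails for $k=n\ge2$, because the only invertible idempotent is the identity matrix. Injectivity says that every relation among such products follows from basic products alone. This is less plausible at first sight. Two idempotents of the same rank form a basic pair only if they share their image or their kernel, and the resulting relations do no more than cancel a step forward against a step back. All further relations have to pass through idempotents of larger rank, and we shall see that the useful ones have rank strictly between $k$ and $n$. So the guess needs room between $k$ and $n$, and the question is how much.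

Brittenham, Margolis and Meakin \cite{BMM} proved that $H_{\bar e}\cong Q^*=GL_1(Q)$ when $n\ge3$ and $e$ has rank $1$. They conjectured that $H_{\bar e}\cong GL_k(Q)$ whenever $n\ge 3$ and $e$ has rank $k$ with $1\le k<n/2$; see \cite{source}. We prove this conjecture in a larger range. From now on $E=E(M_n(Q))$.

\begin{theorem}\label{thm:main}
Let $Q$ be any division ring, let $1\le k\le n-2$, and let $e\in M_n(Q)$ be an idempotent of rank $k$. Then $\phi\colon IG(E)\to M_n(Q)$ restricts to an isomorphism from $H_{\bar e}$ onto the maximal subgroup $H_e$ of $M_n(Q)$, which is isomorphic to $GL_k(Q)$.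
\end{theorem}

If $1\le k<n/2$, then $n\ge 2k+1\ge k+2$, so Theorem~\ref{thm:main} contains the conjecture. The remaining ranks behave differently.

\begin{theorem}\label{thm:other}
Let $Q$ be any division ring, let $n\ge2$, and let $e\in M_n(Q)$ be an idempotent of rank $k$.
\begin{enumerate}
\item[(a)] If $k=0$ or $k=n$, then $H_{\bar e}$ is trivial.
\item[(b)] If $k=n-1$, then $H_{\bar e}$ is a free group. Its rank is $|Q|$ if $Q$ is infinite, and $p(q^{n-1}-2)+1$ with $p=\frac{q^n-1}{q-1}$ if $|Q|=q$ is finite. In every case $H_{\bar e}\not\cong GL_{n-1}(Q)$.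
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $n\ge2$ and $0\le k\le n$, and let $e\in M_n(Q)$ be an idempotent of rank $k$. Then $H_{\bar e}\cong GL_k(Q)$ if and only if $k\le n-2$, where $GL_0(Q)$ is the trivial group.
\end{corollary}

The proof of Theorem~\ref{thm:main} has three steps. Section~\ref{sec:gamma} reads the elements of $H_{\bar e}$ off walks in a bipartite graph $\Gamma(n,k)$ of matrices and reduces the theorem to the statement that closed walks can be contracted across squares. Section~\ref{sec:K} replaces $\Gamma(n,k)$ by a graph $K(n,k)$ whose vertices are ordered linearly independent $k$-tuples of vectors. Section~\ref{sec:contract} contracts closed walks in $K(n,k)$ by forgetting one vector at a time. Section~\ref{sec:other} proves Theorem~\ref{thm:other} and Corollary~\ref{cor:iff}.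

\section{Preliminaries}\label{sec:prelim}

\subsection{Green's relations}
Let $T$ be a semigroup and $T^1$ the semigroup $T$ with an identity adjoined. Write $a\,\mathcal R\,b$ if $aT^1=bT^1$, write $a\,\mathcal L\,b$ if $T^1a=T^1b$, and let $\mathcal H=\mathcal R\cap\mathcal L$. We use three standard facts. The relation $\mathcal L$ is a right congruence: $a\,\mathcal L\,b$ implies $ac\,\mathcal L\,bc$. If $g$ is idempotent and $a\,\mathcal L\,g$, then $a=tg$ for some $t\in T^1$, and so $ag=a$. Finally, for an idempotent $g$ the maximal subgroup $H_g$ is the $\mathcal H$-class of $g$, and it is also the group of units of the monoid $gTg$.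

\subsection{Linear algebra over a division ring}
Throughout, $V=Q^n$ is the space of columns, a right $Q$-vector space on which matrices act from the left. Subspaces, spans $\langle\,\cdot\,\rangle$ and dimensions refer to right vector spaces. The linear maps $Q^m\to Q^l$ are the left multiplications by $l\times m$ matrices, the \emph{rank} of a matrix is the dimension of its image, and the rank of a product is at most the rank of each factor. Vectors $x_1,\dots,x_r$ are \emph{independent modulo} a subspace $A$ if $\sum x_i\lambda_i\in A$ forces all $\lambda_i=0$. If $x_1,\dots,x_r$ are independent modulo $A$ and $s\notin A+\langle x_1,\dots,x_r\rangle$, then $x_1,\dots,x_r,s$ are independent modulo $A$.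

Every choice of a vector in general position below rests on the following fact.

\begin{lemma}\label{lem:avoid}
A left or right vector space is not the union of two proper subspaces.
\end{lemma}

\begin{proof}
Let $A,B$ be proper subspaces. If one contains the other, their union is proper. Otherwise take $a\in A\setminus B$ and $b\in B\setminus A$; then $a+b$ lies in neither.
\end{proof}

For $V=A\oplus B$ let $\varepsilon(A,B)$ be the idempotent with image $A$ and kernel $B$; every idempotent $g$ equals $\varepsilon(\operatorname{im}g,\ker g)$. For $g,h\in E$ we have $gh=h$ if and only if $\operatorname{im}h\subseteq\operatorname{im}g$, because $g$ fixes exactly the vectors of its image; and $gh=g$ if and only if $\ker h\subseteq\ker g$, because $\ker h=\operatorname{im}(1-h)$. Thus a pair of idempotent matrices is basic exactly when their images or their kernels are comparable, and in $IG(E)$ we have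
\begin{align}
\ker g=\ker h\ &\Longrightarrow\ \bar g\bar h=\bar g,\quad \bar h\bar g=\bar h,\quad \bar g\,\mathcal L\,\bar h,\label{eq:ker}\\
\operatorname{im}g=\operatorname{im}h\ &\Longrightarrow\ \bar g\bar h=\bar h,\quad \bar h\bar g=\bar g.\label{eq:im}
\end{align}

Fix $1\le k\le n$. The letter $X$ will denote $n\times k$ matrices of rank $k$ (injective maps $Q^k\to V$, or ordered bases of $k$-dimensional subspaces), the letter $Y$ will denote $k\times n$ matrices of rank $k$ (surjective maps $V\to Q^k$), and $I$ is the $k\times k$ identity matrix.

\begin{lemma}\label{lem:frames}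
\begin{enumerate}
\item[(a)] If $YX=I$, then $V=\operatorname{im}X\oplus\ker Y$ and $XY=\varepsilon(\operatorname{im}X,\ker Y)$.
\item[(b)] Given $Y$ and a complement $A$ of $\ker Y$, there is a unique $X$ with $YX=I$ and $\operatorname{im}X=A$. Given $X$ and a complement $B$ of $\operatorname{im}X$, there is a unique $Y$ with $YX=I$ and $\ker Y=B$.
\item[(c)] Every idempotent $e$ of rank $k$ has the form $e=X_0Y_0$ with $Y_0X_0=I$, and then $H_e=\{X_0gY_0: g\in GL_k(Q)\}\cong GL_k(Q)$. All elements of $H_e$ have rank $k$.
\end{enumerate}
\end{lemma}

\begin{proof}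
(a) We have $(XY)^2=X(YX)Y=XY$; also $\operatorname{im}XY=\operatorname{im}X$ since $Y$ is surjective, and $\ker XY=\ker Y$ since $X$ is injective. (b) The restriction of $Y$ to $A$ is a bijection onto $Q^k$, and $X$ must be its inverse. The map $Y$ must invert $X$ on $\operatorname{im}X$ and vanish on $B$. (c) Let the columns of $X_0$ be a basis of $\operatorname{im}e$, and take $Y_0$ from (b) with kernel $\ker e$. The map $g\mapsto X_0gY_0$ is an isomorphism of monoids $M_k(Q)\to eM_n(Q)e$: it is multiplicative since $Y_0X_0=I$, and $M\mapsto Y_0MX_0$ is its inverse. It matches the groups of units. An invertible $g$ is a bijection of $Q^k$, so $X_0gY_0$ has image $\operatorname{im}X_0$.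
\end{proof}

\subsection{Walks}\label{sub:walks}
A \emph{walk} in a graph is a sequence $\alpha=(a_0,\dots,a_m)$ of vertices, $m\ge0$, in which consecutive vertices are adjacent. It is \emph{closed} if $a_0=a_m$ and \emph{constant} if $m=0$. We write $\alpha\beta$ for concatenation and $\alpha^{-1}$ for the reversed walk. A \emph{backtrack} is a subwalk $a,b,a$; deleting it means replacing it by $a$. Walks are \emph{homotopic} if they are connected by insertions and deletions of backtracks. We recall that every walk is homotopic to exactly one walk without backtracks, and that for a connected graph $G$ the homotopy classes of closed walks at a vertex $a$ form the fundamental group $\pi_1(G,a)$, a free group with a basis indexed by the edges outside any spanning tree.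

We shall meet two coarser equivalence relations $\sim$ on walks. Each is generated by replacing a subwalk by another with the same endpoints, and each allows backtracks to be inserted and deleted. A closed walk is \emph{null} if it is equivalent to a constant walk. For such a relation the classes can be multiplied by concatenation, $\alpha\alpha^{-1}$ is null, and therefore:
\begin{enumerate}
\item[(W1)] if $\alpha\beta^{-1}$ is a null closed walk, then $\alpha\sim\alpha\beta^{-1}\beta\sim\beta$;
\item[(W2)] if $\alpha\beta$ is a null closed walk, then so is $\beta\alpha\sim\alpha^{-1}(\alpha\beta)\alpha\sim\alpha^{-1}\alpha$.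
\end{enumerate}

\section{Words in $IG(E)$ as walks in a graph}\label{sec:gamma}

Let $1\le k\le n$ and let $e=X_0Y_0$ be an idempotent of rank $k$, with $Y_0X_0=I$. An element of $H_{\bar e}$ is a word $\bar e\bar f_1\cdots\bar f_m$ whose image in $M_n(Q)$ still has rank $k$. Suppose for a moment that every $f_i=X_iY_i$ has rank $k$. Then
\[
ef_1\cdots f_m=X_0(Y_0X_1)(Y_1X_2)\cdots(Y_{m-1}X_m)Y_m
\]
has rank $k$ only if every $Y_{i-1}X_i$ is invertible. The factorization $f_i=X_iY_i$ may be changed to $(X_ig^{-1})(gY_i)$, and we can use this freedom, for $i=1,2,\dots$ in turn, to make every $Y_{i-1}X_i$ equal to $I$. The word then becomes a sequence $Y_0,X_1,Y_1,\dots,X_m,Y_m$ in which every neighboring pair multiplies to $I$, and the value of the word in $M_n(Q)$ is recorded by the last term. This suggests the following graph.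

\begin{definition}
$\Gamma=\Gamma(n,k)$ is the bipartite graph whose vertices are the $n\times k$ matrices $X$ of rank $k$ and the $k\times n$ matrices $Y$ of rank $k$, with $X$ adjacent to $Y$ if $YX=I$. Walks in $\Gamma$ are \emph{equivalent} ($\sim$) if they are connected by finitely many moves of two kinds:
\begin{enumerate}
\item[(i)] inserting or deleting a backtrack;
\item[(ii)] replacing a subwalk $a,b,c$ by $a,d,c$, where $d$ is also adjacent to $a$ and $c$.
\end{enumerate}
A \emph{square} consists of vertices $X\ne X'$ and $Y\neq Y'$ with both $X,X'$ adjacent to both $Y,Y'$. For a walk $\alpha=(Y_0,X_1,Y_1,\dots,X_m,Y_m)$ put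
\[
w(\alpha)=\bar e\;\overline{X_1Y_1}\cdots\overline{X_mY_m}\in IG(E).
\]
\end{definition}

A move (ii) with $b=d$ does nothing, and one with $a=c$ is a composite of two moves (i). The remaining moves (ii) push a walk across a square.

\begin{example}[A hexagon]\label{ex:hexagon}
Let $k=1$, so that the vertices of $\Gamma$ are nonzero columns and nonzero rows. First let $n=2$, put $a=\binom10$, $b=\binom01$, $c=\binom11$, and consider the closed walk
\[
\alpha=\bigl((1,0),\ c,\ (0,1),\ b,\ (1,1),\ a,\ (1,0)\bigr).
\]
With $X_0=a$, $Y_0=(1,0)$ we get $w(\alpha)=\bar e\bar f_1\bar f_2\bar e$, where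
\[
e=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad f_1=\begin{pmatrix}0&1\\0&1\end{pmatrix},\qquad f_2=\begin{pmatrix}0&0\\1&1\end{pmatrix},\qquad ef_1f_2e=e .
\]
Does $\bar e\bar f_1\bar f_2\bar e=\bar e$ hold in $IG(E)$? For $n=2$ the graph has no squares (Remark~\ref{rem:room}), so $\alpha$, which has no backtrack, is not null; and indeed the answer is no (Example~\ref{ex:hexagon2}).

Now let $n=3$, append a zero to every row and column, and let $d$ be the third standard basis vector. By (W2) we may start the hexagon at $a$. The last entry of a row does not affect its products with $a,b,c$, so three moves (ii) change the rows to $(1,0,1)$, $(0,1,1)$, $(1,1,1)$. These are all adjacent to $d$, so two more moves replace $c$ and $b$ by $d$. We arrive at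
\[
\bigl(a,(1,0,1),d,(0,1,1),d,(1,1,1),a\bigr)\sim\bigl(a,(1,0,1),d,(1,1,1),a\bigr)\sim\bigl(a,(1,0,1),a,(1,1,1),a\bigr)\sim(a).
\]
So the hexagon is null in $\Gamma(3,1)$; see Figure~\ref{fig:hexagon}. By Lemma~\ref{lem:words}(c) below, the $3\times3$ versions of $e,f_1,f_2$ do satisfy $\bar e\bar f_1\bar f_2\bar e=\bar e$. What made the difference was a vector $d$ outside the plane $\langle a,b\rangle$, whose dimension is $k+1$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=2pt}]
\node (d) at (0,0) {$d$};
\node (a) at (90:3) {$a$};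
\node (b) at (210:3) {$b$};
\node (c) at (330:3) {$c$};
\node (ab) at (150:3) {$(1,1,0)$};
\node (bc) at (270:3) {$(0,1,0)$};
\node (ca) at (30:3) {$(1,0,0)$};
\node (ab1) at (150:1.35) {$(1,1,1)$};
\node (bc1) at (270:1.2) {$(0,1,1)$};
\node (ca1) at (30:1.35) {$(1,0,1)$};
\draw[very thick] (a)--(ab)--(b)--(bc)--(c)--(ca)--(a);
\draw (a)--(ab1)--(b)--(bc1)--(c)--(ca1)--(a);
\draw (d)--(ab1) (d)--(bc1) (d)--(ca1);
\end{tikzpicture}
\caption{Part of the graph $\Gamma(3,1)$, in which a row is joined to a column when their product is $1$. Here $a,b,d$ are the standard basis columns of $Q^3$ and $c=a+b$. The outer hexagon (bold) is filled by six squares.}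
\label{fig:hexagon}
\end{figure}

We must show that $w$ does not change when a walk is pushed across a square. In $M_n(Q)$ a square gives the identity $(XY)(X'Y')=XY'$. This is not a defining relation of $IG(E)$: the products $XY'$ and $X'Y$ of the pair $(XY,X'Y')$ in the two orders differ from both $XY$ and $X'Y'$, so the pair is not basic. The way out is an idempotent $\eta$ of larger rank that fixes $X$ and $X'$ and carries $Y$ to $Y'$. For the square $c,d,(0,1,1),(1,0,1)$ of Figure~\ref{fig:hexagon} one can take
\[
\eta=\begin{pmatrix}1&0&0\\1&0&0\\0&0&1\end{pmatrix},\qquad \eta c=c,\quad \eta d=d,\quad \eta^2=\eta,\quad (0,1,1)\,\eta=(1,0,1).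
\]

\begin{lemma}\label{lem:square}
If $X$ and $X'$ are both adjacent to both $Y$ and $Y'$, then $\overline{XY}\;\overline{X'Y'}=\overline{XY'}$ in $IG(E)$.
\end{lemma}

\begin{proof}
Put $A=\operatorname{im}X$ and $N=\operatorname{im}(X'-X)$. Since $Y(X'-X)=Y'(X'-X)=0$, we have $N\subseteq\ker Y\cap\ker Y'$. Choose $C$ with $\ker Y'=N\oplus C$. Then $V=A\oplus N\oplus C$ by Lemma~\ref{lem:frames}(a), and we let $\eta=\varepsilon(A\oplus N,C)$. The columns of $X$ and of $X'=X+(X'-X)$ lie in $A\oplus N$, so $\eta X=X$ and $\eta X'=X'$. Moreover $Y\eta=Y'$, because the two maps agree on each summand: on $A$ since $Y\eta X=YX=I=Y'X$, on $N$ since $\eta$ fixes $N$ and both $Y$ and $Y'$ vanish there, and on $C$ since $\eta$ and $Y'$ vanish there.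

From $\eta\cdot XY=XY$ and $\eta\cdot X'Y=X'Y$ we see that $(XY,\eta)$ and $(X'Y,\eta)$ are basic pairs, so $\overline{XY}\,\bar\eta=\overline{XY'}$ and $\overline{X'Y}\,\bar\eta=\overline{X'Y'}$. The idempotents $XY$ and $X'Y$ have the same kernel, so \eqref{eq:ker} gives
\[
\overline{XY}\;\overline{X'Y'}=\overline{XY}\;\overline{X'Y}\,\bar\eta=\overline{XY}\,\bar\eta=\overline{XY'}.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:room}
For a square, $N\neq0$ because $X\ne X'$, and $C\ne0$ because otherwise $\eta=1$ and $Y'=Y\eta=Y$. Hence $k<\operatorname{rank}\eta<n$, which is possible only if $k\le n-2$. So $\Gamma(n,n-1)$ has no squares, and there equivalence of walks is homotopy.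
\end{remark}

\begin{lemma}\label{lem:words}
Let $\alpha=(Y_0,X_1,Y_1,\dots,X_m,Y_m)$ be a walk in $\Gamma$.
\begin{enumerate}
\item[(a)] $w(\alpha)\,\mathcal R\,\bar e$, and $w(\alpha)\,\mathcal L\,\bar g$ for every $g\in E$ with $\ker g=\ker Y_m$. In particular $w(\alpha)\bar g=w(\alpha)$ for such $g$.
\item[(b)] $\phi(w(\alpha))=X_0Y_m$.
\item[(c)] If $\alpha\sim\alpha'$, then $w(\alpha)=w(\alpha')$.
\item[(d)] Every element of $H_{\bar e}$ equals $w(\beta)$ for some walk $\beta$ from $Y_0$ to a $Y$-vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:ker} it suffices to prove the second claim for one $g$ with $\ker g=\ker Y_m$. We induct on $m$; for $m=0$ take $g=e$. Let $u=w(\alpha)$ for a walk $\alpha$ ending at $Y$ that satisfies (a), and extend $\alpha$ by $X,Y'$. Since $\ker XY=\ker Y$, we have $u\,\mathcal L\,\overline{XY}$ and $u\,\overline{XY}=u$. The idempotents $XY$ and $XY'$ have the same image. As $\mathcal L$ is a right congruence, \eqref{eq:im} gives $u\,\overline{XY'}\ \mathcal L\ \overline{XY}\;\overline{XY'}=\overline{XY'}$, and $\ker XY'=\ker Y'$. Also $u\,\overline{XY'}\;\overline{XY}=u\,\overline{XY}=u$,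 so $u\,\overline{XY'}\ \mathcal R\ u\ \mathcal R\ \bar e$.

(b) All inner factors of $X_0(Y_0X_1)(Y_1X_2)\cdots(Y_{m-1}X_m)Y_m$ equal $I$.

(c) Moves preserve endpoints, so it suffices to treat one move on a walk from $Y_0$ to a $Y$-vertex. In such a walk every $X$-vertex is followed by a $Y$-vertex. There are four cases. In the first and third, $u$ denotes the value of $w$ on the initial part of the walk that ends where the move begins, at $Y$.

\emph{Backtrack $Y,X,Y$.} It contributes the factor $\overline{XY}$ directly after $u$, and $u\,\overline{XY}=u$ by (a).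

\emph{Backtrack $X,Y,X$.} It is followed by some $Y'$, and $\overline{XY}\;\overline{XY'}=\overline{XY'}$ by \eqref{eq:im}.

\emph{Move $Y,X,Y'\to Y,X',Y'$.} By (a) and Lemma~\ref{lem:square}, $u\,\overline{X'Y'}=u\,\overline{XY}\;\overline{X'Y'}=u\,\overline{XY'}$.

\emph{Move $X,Y,X'\to X,Y',X'$.} This is a composite of moves already treated: insert the backtrack $X',Y',X'$, replace $Y,X',Y'$ by $Y,X,Y'$, and delete the backtrack $X,Y,X$:
\[
(X,Y,X')\sim(X,Y,X',Y',X')\sim(X,Y,X,Y',X')\sim(X,Y',X').
\]

(d) The difficulty is that a word may contain letters of rank larger than $k$; we cut each such letter down to rank $k$ as we read it. Let $v\in H_{\bar e}$ and write $v=\bar ev=\bar e\bar f_1\cdots\bar f_m$ with $f_i\in E$. Since $\phi(v)\in H_e$ has rank $k$, the image under $\phi$ of every prefix $\bar e\bar f_1\cdots\bar f_j$ has rank at least $k$, and at most $k$ because it begins with $e$. We show by induction on $j$ that each prefix has the form $w(\beta)$. For $j=0$ take the constant walk $(Y_0)$.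

Let a prefix be $u=w(\beta)$ with $\beta$ ending at $Y$, and let $f$ be the next letter. By (b), $\phi(u\bar f)=X_0Yf$ has rank $k$, so $Y$ maps $\operatorname{im}f$ onto $Q^k$, which means $\operatorname{im}f+\ker Y=V$. Let $A$ be a complement of $\operatorname{im}f\cap\ker Y$ in $\operatorname{im}f$. Then $A\cap\ker Y=0$ and $A+\ker Y=\operatorname{im}f+\ker Y=V$. By Lemma~\ref{lem:frames}(b) there is $X$ with $\operatorname{im}X=A$ and $YX=I$. Since $A\subseteq\operatorname{im}f$, we have $fX=X$. Put $Y'=Yf$. Then $Y'X=YX=I$, so $Y'$ is a vertex adjacent to $X$. Also $f\cdot XY=XY$, so $(XY,f)$ is a basic pair with product $XYf=XY'$. Using (a),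
\[
u\bar f=u\,\overline{XY}\,\bar f=u\,\overline{XY'},
\]
and this is $w$ of the walk $\beta$ extended by $X,Y'$.
\end{proof}

\begin{proposition}\label{prop:reduce}
If $\Gamma(n,k)$ is connected, then $\phi$ maps $H_{\bar e}$ onto $H_e$. If every closed walk in $\Gamma(n,k)$ is null, then $\phi$ is injective on $H_{\bar e}$.
\end{proposition}

\begin{proof}
Let $g\in GL_k(Q)$ and let $\alpha$ be a walk from $Y_0$ to the vertex $gY_0$. Since $\ker gY_0=\ker e$, Lemma~\ref{lem:words}(a) gives $w(\alpha)\,\mathcal R\,\bar e$ and $w(\alpha)\,\mathcal L\,\bar e$, so $w(\alpha)\in H_{\bar e}$; and $\phi(w(\alpha))=X_0gY_0$ by (b). By Lemma~\ref{lem:frames}(c) these matrices exhaust $H_e$.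

For the second claim let $v\in H_{\bar e}$ with $\phi(v)=e$. By (d), $v=w(\alpha)$ for a walk $\alpha$ from $Y_0$ to some $Y_m$, and by (b) $X_0Y_m=X_0Y_0$. Multiplying by $Y_0$ on the left gives $Y_m=Y_0$. So $\alpha$ is closed, hence null, and (c) gives $v=w((Y_0))=\bar e$.
\end{proof}

\section{A graph of frames}\label{sec:K}

It remains to contract closed walks in $\Gamma(n,k)$ when $k\le n-2$. We would like to induct on $k$ by deleting a column of $X$, but the condition $YX=I$ ties all columns of $X$ to all rows of $Y$. So we eliminate the $Y$-vertices. Move (ii) says that the class of a subwalk $X,Y,X'$ depends only on $X$ and $X'$. Two matrices $X,X'$ adjacent to the same $Y$ differ by a matrix with columns in $\ker Y$, a subspace that meets $\operatorname{im}X$ trivially, and such a difference can be added in steps of rank one.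

\begin{definition}
Let $0\le k\le n$. The vertices of the graph $K(n,k)$ are the $n\times k$ matrices of rank $k$; for $k=0$ there is one vertex, with image $0$, and no edge. Distinct vertices $X,X'$ are adjacent if $X'-X=u\xi$ for a column $u\notin\operatorname{im}X$ and a row $\xi$ of length $k$. For a subspace $N$ with $N\cap\operatorname{im}X=0$, let $X+[N]$ be the set of all $X+M$ where every column of $M$ lies in $N$.
\end{definition}

\begin{lemma}\label{lem:slices}
Let $N\cap\operatorname{im}X=0$ and $Z\in X+[N]$. Then $Z$ has rank $k$, $\operatorname{im}Z\cap N=0$, $\operatorname{im}Z+N=\operatorname{im}X+N$, and $Z+[N]=X+[N]$. Adjacency in $K(n,k)$ is symmetric, and for $u\notin\operatorname{im}X$ any two distinct elements of $X+[\langle u\rangle]$ are adjacent.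
\end{lemma}

\begin{proof}
Write $Z=X+M$. If $Zv\in N$, then $Xv=Zv-Mv\in N\cap\operatorname{im}X=0$, so $v=0$. This gives the first two claims. The next two hold because the columns of $Z$ and $X$ agree modulo $N$. A matrix has its columns in $\langle u\rangle$ exactly when it has the form $u\xi$. So distinct $Z,Z'\in X+[\langle u\rangle]$ satisfy $Z'-Z=u\xi$ with $u\notin\operatorname{im}Z$, and $Z$ is adjacent to $Z'$. Symmetry follows by taking $Z=X'$ and $Z'=X$.
\end{proof}

\begin{definition}
A closed walk in $K(n,k)$ is \emph{small} if all its vertices lie in one set $X+[N]$ with $N\cap\operatorname{im}X=0$ and $\dim N\le2$. Walks in $K(n,k)$ are \emph{equivalent} ($\sim$) if they are connected by insertions and deletions of small closed walks.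
\end{definition}

A backtrack $X,X+u\xi,X$ lies in $X+[\langle u\rangle]$ and is small, so (W1) and (W2) apply. For the comparison with $\Gamma$ the bound $\dim N\le2$ plays no role. It is the bound that lets the induction on $k$ close: dimension $2$ is enough for the triangles and rectangles that we need, and small enough for Lemma~\ref{lem:lift}.

For $k=1$ the vertices of $K(n,1)$ are the nonzero vectors, and $x,y$ are adjacent when $y-x\notin\langle x\rangle$, that is, when they are linearly independent. The hexagon of Example~\ref{ex:hexagon} becomes the closed walk $a,c,b,a$. It is not small, since $N$ would contain $c-a=b$ and $b-a$, and hence $a$. For $n=3$ it is cut into three small triangles with apex $d$; for instance $\langle c-a,d-a\rangle\cap\langle a\rangle=0$.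

\begin{proposition}\label{prop:transfer}
Let $1\le k\le n$. If $K(n,k)$ is connected, then $\Gamma(n,k)$ is connected. If every closed walk in $K(n,k)$ is null, then every closed walk in $\Gamma(n,k)$ is null.
\end{proposition}

\begin{proof}
\emph{Common neighbors.} Let $N\cap\operatorname{im}X=0$. Extend $N$ to a complement $B$ of $\operatorname{im}X$ and take $Y$ with $YX=I$ and $\ker Y=B$. Then $YZ=I$ for all $Z\in X+[N]$. Hence two adjacent vertices of $K(n,k)$ have a common neighbor in $\Gamma$, and all vertices of a small closed walk have one common neighbor. Every $Y$-vertex has a neighbor by Lemma~\ref{lem:frames}(b). This proves the first claim.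

\emph{From $K$ to $\Gamma$.} To a walk $\beta=(Z_0,\dots,Z_r)$ in $K(n,k)$ assign the equivalence class $\Theta(\beta)$ of the walk $(Z_0,Y_1,Z_1,Y_2,\dots,Y_r,Z_r)$ in $\Gamma$, where $Y_i$ is any common neighbor of $Z_{i-1}$ and $Z_i$. By move (ii) the class does not depend on these choices, and $\Theta$ is multiplicative under concatenation. If all $Z_i$ have one common neighbor $Y$ and $r\ge1$, we may take all $Y_i=Y$, and deleting the backtracks $Y,Z_i,Y$ shows that
\begin{equation}\label{eq:fan}
\Theta(\beta)\ni(Z_0,Y,Z_1,Y,\dots,Y,Z_r)\sim(Z_0,Y,Z_r).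
\end{equation}
For a small closed walk the right side is a backtrack, so $\Theta(\beta)$ is null. Hence equivalent walks in $K(n,k)$ have the same $\Theta$, and under the second hypothesis $\Theta$ of every closed walk is null.

\emph{From $\Gamma$ to $K$.} By (W2) it suffices to treat a closed walk $(X_1,Y_1,X_2,\dots,X_m,Y_m,X_{m+1})$ of $\Gamma$ with $X_{m+1}=X_1$. Fix $j$. The columns of $X_{j+1}-X_j$ lie in $\ker Y_j$. Let $u_1,\dots,u_r$ be the nonzero ones and $\xi_1,\dots,\xi_r$ the standard basis rows that mark their positions, so that $X_{j+1}-X_j=\sum_i u_i\xi_i$. The partial sums $Z_i=X_j+u_1\xi_1+\dots+u_i\xi_i$ satisfy $Y_jZ_i=I$. So $\operatorname{im}Z_{i-1}\cap\ker Y_j=0$, and therefore $u_i\notin\operatorname{im}Z_{i-1}$. Thus $\beta_j=(Z_0,\dots,Z_r)$ is a walk in $K(n,k)$ from $X_j$ to $X_{j+1}$, and $(X_j,Y_j,X_{j+1})\in\Theta(\beta_j)$: by \eqref{eq:fan} if $r\ge1$, and because it is a backtrack if $r=0$. The given walk therefore lies in $\Theta(\beta_1\cdots\beta_m)$, and $\beta_1\cdots\beta_m$ is closed.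
\end{proof}

The next section proves the following statement.

\begin{proposition}\label{prop:K}
If $n\ge k+1$, then $K(n,k)$ is connected. If $n\ge k+2$, then every closed walk in $K(n,k)$ is null.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $1\le k\le n-2$. By Propositions~\ref{prop:K} and~\ref{prop:transfer}, $\Gamma(n,k)$ is connected and all its closed walks are null. By Proposition~\ref{prop:reduce}, $\phi$ restricts to an isomorphism $H_{\bar e}\to H_e$, and $H_e\cong GL_k(Q)$ by Lemma~\ref{lem:frames}(c).
\end{proof}

\begin{remark}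
Surjectivity used only $k\le n-1$. So for $k=n-1\geq 1$ the map $H_{\bar e}\to H_e$ is still onto, and Theorem~\ref{thm:other}(b) shows that injectivity is what fails.
\end{remark}

\section{Contracting closed walks of frames}\label{sec:contract}

We prove Proposition~\ref{prop:K} by induction on $k$; for $k=0$ there is nothing to prove. Let $k\ge1$ and write a vertex of $K(n,k)$ as $(P,x)$, where $P$ is a vertex of $K(n,k-1)$ and the last column $x$ lies outside $\operatorname{im}P$. The \emph{fiber} $F(P)$ is the set of vertices $(P,x)$ with given $P$; it is nonempty as $k-1<n$. An edge inside a fiber is \emph{vertical}, and so is a walk made of such edges. The plan is the usual one for a projection: show that closed walks in a fiber are null, that each edge of $K(n,k-1)$ lifts in an essentially unique way, and that small closed walks lift to small closed walks. The hypothesis $n\ge k+2$ enters in the same form each time: we need a vector outside one or two subspaces of dimension at most $k+1$.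

\subsection{The fibers}

For $k=1$ the single fiber is all of $K(n,1)$, and the next lemma is the whole proof. It generalizes the cone over $d$ in Example~\ref{ex:hexagon}.

\begin{lemma}\label{lem:fiber}
Let $A=\operatorname{im}P$, so $\dim A=k-1$. Vertices $(P,x)$ and $(P,y)$ are adjacent if and only if $x,y$ are independent modulo $A$. If $n\ge k+1$, any two vertices of $F(P)$ are joined by a vertical walk. If $n\ge k+2$, every closed vertical walk in $F(P)$ is null in $K(n,k)$.
\end{lemma}

\begin{proof}
The difference $(P,y)-(P,x)$ has $y-x$ as its only possibly nonzero column. If it equals $u\xi\neq0$, then $\langle u\rangle=\langle y-x\rangle$. So adjacency means $y-x\notin A+\langle x\rangle$, that is, $y\notin A+\langle x\rangle$; since $x\notin A$, this is the stated condition. From now on we write $x$ for $(P,x)$.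

Let $n\ge k+1$ and let $x,y$ be nonadjacent. Then $y\in A+\langle x\rangle$ and $y\notin A$, so $A+\langle x\rangle=A+\langle y\rangle$, a subspace of dimension $k<n$. For $s$ outside it, $(x,s,y)$ is a walk.

Let $n\ge k+2$. Call $\{x,y,s\}$ a \emph{triangle} if $x,y,s$ are independent modulo $A$. Then $N=\langle y-x,s-x\rangle$ meets $A+\langle x\rangle$ trivially: if $(y-x)\lambda+(s-x)\mu\in A+\langle x\rangle$, then $y\lambda+s\mu\in A+\langle x\rangle$, so $\lambda=\mu=0$. Hence the closed walk $(x,y,s,x)$ is small, and $(x,y)\sim(x,s,y)$ by (W1).

Fix $z\in V\setminus A$ and put $Z=A+\langle z\rangle$. The neighbors of $z$ in $F(P)$ are the vectors outside $Z$. If $t\in Z\setminus A$, then $A+\langle t\rangle=Z$, so no two vertices in $Z$ are adjacent. We want to contract a given closed vertical walk of positive length toward $z$; the obstacles are vertices in $Z$ and edges that do not form a triangle with $z$.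

\emph{Step 1: move the walk off $Z$.} The walk has a vertex outside $Z$, and by (W2) we may start it there. Let $x,t,x'$ be consecutive vertices with $t\in Z$. The subspaces $A+\langle x,t\rangle$ and $A+\langle x',t\rangle$ have dimension $k+1<n$, so by Lemma~\ref{lem:avoid} there is $s$ outside both. Then $\{x,t,s\}$ and $\{t,x',s\}$ are triangles, so $(x,t,x')\sim(x,s,t,x')\sim(x,s,x')$. Both subspaces contain $Z$, so $s\notin Z$. Repeating this, we may assume that every vertex of the walk is adjacent to $z$.

\emph{Step 2: $(x,x')\sim(x,z,x')$ for every edge $x,x'$ of the walk.} Let $D=A+\langle x,x'\rangle$, of dimension $k+1$. If $z\notin D$, then $\{x,x',z\}$ is a triangle. If $z\in D$, then each of the pairs $\{x,x'\}$, $\{x,z\}$, $\{z,x'\}$ is independent modulo $A$ and so spans $D$ together with $A$. Choose $s\notin D$. It forms a triangle with each pair, and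
\[
(x,x')\sim(x,s,x')\sim(x,z,s,z,x')\sim(x,z,x').
\]

By Step 2 the walk $(x_0,x_1,\dots,x_m=x_0)$ is equivalent to $(x_0,z,x_1,z,\dots,z,x_0)$, which is null by deleting backtracks.
\end{proof}

\subsection{Horizontal edges}

Let $P,P'$ be an edge of $K(n,k-1)$, say $P'=P+u\xi$ with $u\notin A=\operatorname{im}P$ and $\xi\neq0$. The line $\langle u\rangle=\operatorname{im}(P'-P)$ is determined by the edge, and so is
\[
U=\operatorname{im}P+\langle u\rangle=\operatorname{im}P'+\langle u\rangle,\qquad\dim U=k,
\]
where the two expressions agree by Lemma~\ref{lem:slices}. For $x\notin A$ and $u\notin A$, the conditions $x\notin A+\langle u\rangle$ and $u\notin A+\langle x\rangle$ both say that $x,u$ are independent modulo $A$. So for $x\notin U$ the vertices $(P,x)$ and $(P',x)=(P,x)+u(\xi,0)$ are adjacent. This edge, as a walk from $(P,x)$ to $(P',x)$, is denoted $h_x$ and called \emph{horizontal}.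

\begin{lemma}\label{lem:edge}
Let $(P,x)$ and $(P',x')$ be adjacent in $K(n,k)$ with $P\ne P'$. Then $P,P'$ is an edge of $K(n,k-1)$, $x\notin U$, and the walk $((P,x),(P',x'))$ is equivalent to $h_x$ followed by a vertical walk of length at most $1$.
\end{lemma}

\begin{proof}
We have $(P',x')=(P+u\xi,\,x+u\lambda)$ with $\xi\ne0$ and $u\notin A+\langle x\rangle$. In particular $u\notin A$, so $P,P'$ is an edge, and $x\notin U$ by the equivalence above. If $\lambda=0$, the given edge is $h_x$. Otherwise $(P,x)$, $(P',x)$, $(P',x')$ are distinct elements of $(P,x)+[\langle u\rangle]$. They are pairwise adjacent by Lemma~\ref{lem:slices} and form a small closed walk, so (W1) applies.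
\end{proof}

Different choices of $x$ give different horizontal edges over the same edge $P,P'$. They are linked by rectangles.

\begin{lemma}\label{lem:rect}
Let $n\ge k+2$, let $P,P'$ be an edge of $K(n,k-1)$, and let $x,z\notin U$. There are vertical walks $\beta$ from $(P,x)$ to $(P,z)$ and $\beta'$ from $(P',x)$ to $(P',z)$ with $h_x\beta'\sim\beta h_z$.
\end{lemma}

\begin{proof}
Suppose first that $x,z$ are independent modulo $U$. As $U$ contains $\operatorname{im}P$ and $\operatorname{im}P'$, they are independent modulo both, so $\beta=((P,x),(P,z))$ and $\beta'=((P',x),(P',z))$ are vertical edges. Put $N=\langle u,z-x\rangle$ and suppose $u\lambda+(z-x)\mu=y+x\nu$ with $y\in A$. Modulo $U$ this reads $z\mu-x(\mu+\nu)\in U$, so $\mu=\nu=0$; then $u\lambda\in A$ and $\lambda=0$. Hence $N\cap(A+\langle x\rangle)=0$. The four vertices of the rectangle $h_x\beta'h_z^{-1}\beta^{-1}$ lie in $(P,x)+[N]$, so it is small, and (W1) gives $h_x\beta'\sim\beta h_z$.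

In general, $U+\langle x\rangle$ and $U+\langle z\rangle$ have dimension $k+1<n$, so there is $s$ outside both. The pairs $x,s$ and $s,z$ are independent modulo $U$. With the vertical edges $\beta_1,\beta_1'$ for the first pair and $\beta_2,\beta_2'$ for the second, $h_x\beta_1'\beta_2'\sim\beta_1h_s\beta_2'\sim\beta_1\beta_2h_z$.
\end{proof}

\begin{lemma}\label{lem:lift}
Let $n\ge k+2$ and let $(P_0,\dots,P_m=P_0)$ be a small closed walk in $K(n,k-1)$. Then for some $x$ the sequence $((P_0,x),\dots,(P_m,x))$ is a small closed walk of horizontal edges in $K(n,k)$.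
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:slices} the walk lies in $P_0+[N]$ for some $N$ with $N\cap A_0=0$ and $\dim N\le2$, where $A_0=\operatorname{im}P_0$, and $\operatorname{im}P_j+N=A_0+N$ for all $j$. Since $\dim(A_0+N)\le(k-1)+2<n$, we can choose $x\notin A_0+N$. For the edge $P_j,P_{j+1}$ the line $\langle u\rangle=\operatorname{im}(P_{j+1}-P_j)$ lies in $N$, so $U=\operatorname{im}P_j+\langle u\rangle\subseteq A_0+N$ and $x\notin U$. So every step is a horizontal edge. All vertices lie in $(P_0,x)+[N]$, and $N\cap(A_0+\langle x\rangle)=0$: if $y+x\nu\in N$ with $y\in A_0$, then $\nu=0$ because $x\notin A_0+N$, and then $y\in N\cap A_0=0$.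
\end{proof}

\subsection{The inductive step}

\begin{proof}[Proof of Proposition~\ref{prop:K}]
Let $k\ge1$ and assume the proposition for $k-1$.

Let $n\ge k+1$. The graph $K(n,k-1)$ is connected. Over each of its edges there is a horizontal edge, since $\dim U=k<n$, and each fiber is connected by Lemma~\ref{lem:fiber}. Hence $K(n,k)$ is connected.

Let $n\ge k+2$. We compute with equivalence classes of walks in $K(n,k)$ and write $1_a$ for the class of the constant walk $(a)$. For $a,b$ in the same fiber, Lemma~\ref{lem:fiber} and (W1) show that vertical walks from $a$ to $b$ exist and lie in a single class $[a,b]$. Thus $[a,b][b,c]=[a,c]$ and $[a,a]=1_a$. Choose a base vertex $\sigma(P)\in F(P)$ for each $P$. For an edge $P,P'$ of $K(n,k-1)$ and $x\notin U$ put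
\[
\tau(P,P')=[\sigma(P),(P,x)]\;h_x\;[(P',x),\sigma(P')].
\]
This does not depend on $x$: with $\beta,\beta'$ as in Lemma~\ref{lem:rect},
\[
[\sigma(P),(P,x)]\,h_x\beta'\,[(P',z),\sigma(P')]=[\sigma(P),(P,x)]\,\beta h_z\,[(P',z),\sigma(P')],
\]
and the two sides are the expressions for $x$ and for $z$. For a walk $\rho=(P_0,\dots,P_m)$ in $K(n,k-1)$ put $\tau(\rho)=\tau(P_0,P_1)\cdots\tau(P_{m-1},P_m)$, and $\tau(\rho)=1_{\sigma(P_0)}$ if $m=0$. Then $\tau$ is multiplicative under concatenation.

\emph{Claim 1: equivalent walks in $K(n,k-1)$ have the same $\tau$.} It suffices to show that $\tau(\rho)=1_{\sigma(P_0)}$ for a small closed walk $\rho=(P_0,\dots,P_m)$. Take $x$ from Lemma~\ref{lem:lift} and use it in every factor. The inner products $[(P_j,x),\sigma(P_j)][\sigma(P_j),(P_j,x)]$ are trivial, so $\tau(\rho)=[\sigma(P_0),(P_0,x)]\,\tilde\rho\,[(P_0,x),\sigma(P_0)]$, where $\tilde\rho$ is the small closed walk of Lemma~\ref{lem:lift}. Deleting $\tilde\rho$ leaves $[\sigma(P_0),\sigma(P_0)]$.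

\emph{Claim 2.} Let $\gamma$ be a walk in $K(n,k)$ from $a\in F(P_0)$ to $b\in F(P)$, and let $\rho$ be obtained from $\gamma$ by deleting last columns and then repeated consecutive terms; by Lemma~\ref{lem:edge}, $\rho$ is a walk in $K(n,k-1)$ from $P_0$ to $P$. \emph{Then the class of $\gamma$ is $[a,\sigma(P_0)]\,\tau(\rho)\,[\sigma(P),b]$.} We induct on the length of $\gamma$. For length $0$ the formula reads $1_a=[a,\sigma(P_0)][\sigma(P_0),a]$. Extend $\gamma$ by an edge from $b$ to $b'$. If the edge is vertical, $\rho$ does not change and $[\sigma(P),b][b,b']=[\sigma(P),b']$. Otherwise $b=(P,x)$ and $b'\in F(P')$ with $P'\ne P$, the class of the edge is $h_x[(P',x),b']$ by Lemma~\ref{lem:edge}, and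
\[
[\sigma(P),(P,x)]\,h_x\,[(P',x),b']=\tau(P,P')\,[\sigma(P'),b'].
\]

Now let $\gamma$ be closed, based at $a\in F(P_0)$. Then $\rho$ is a closed walk in $K(n,k-1)$, and it is null by induction, since $n\ge(k-1)+2$. By Claim 1, $\tau(\rho)=1_{\sigma(P_0)}$, and by Claim 2 the class of $\gamma$ is $[a,\sigma(P_0)][\sigma(P_0),a]=1_a$.
\end{proof}

\begin{remark}
No step avoids more than two subspaces at a time, and this is why no condition on the size of $Q$ is needed. Avoiding three would exclude $Q=\mathbb F_2$: for independent rows $\xi,\xi'$ over $\mathbb F_2$, every column is annihilated by one of $\xi$, $\xi'$, $\xi+\xi'$. Commutativity of $Q$ is used nowhere.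
\end{remark}

\section{The ranks $0$, $n-1$ and $n$}\label{sec:other}

\begin{proof}[Proof of Theorem~\ref{thm:other}(a)]
Let $k=n$, so $e=1$. If $v=\bar f_1\cdots\bar f_m\in H_{\bar1}$, then $\phi(v)=f_1\cdots f_m\in H_1=GL_n(Q)$. So each $f_i$ is an invertible idempotent, $f_i=1$, and $v=\bar1$. Let $k=0$, so $e=0$. Every pair $(0,f)$ is basic and $\bar0\bar f=\bar0$, so each $v\in H_{\bar0}$ satisfies $v=\bar0v=\bar0$.
\end{proof}

Let $k=n-1\ge1$. By Remark~\ref{rem:room} there are no squares, so we expect no relations beyond backtracks, and a free group. Since we now want to describe $H_{\bar e}$ itself and not the kernel of $\phi$ on it, we forget the bases and keep only images and kernels. Let $G$ be the bipartite graph whose two kinds of vertices are the hyperplanes $A$ of $V$ (subspaces of dimension $n-1$) and the lines $B$ of $V$ (subspaces of dimension $1$), with $A$ adjacent to $B$ if $B\not\subseteq A$, that is, if $V=A\oplus B$. For $n=2$ each one-dimensional subspace gives two vertices, one of each kind. The edges of $G$ correspond to the idempotents $\varepsilon(A,B)$ of rank $n-1$. Write $e=\varepsilon(A_0,B_0)=X_0Y_0$.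

\begin{proposition}\label{prop:free}
For a closed walk $\alpha=(B_0,A_1,B_1,\dots,A_m,B_m=B_0)$ in $G$ put
\[
\tilde w(\alpha)=\bar e\;\overline{\varepsilon(A_1,B_1)}\cdots\overline{\varepsilon(A_m,B_m)}.
\]
Then $\tilde w$ induces an isomorphism from the group of homotopy classes of closed walks at $B_0$ onto $H_{\bar e}$.
\end{proposition}

\begin{proof}
\emph{A surjective homomorphism.} The maps $X\mapsto\operatorname{im}X$ and $Y\mapsto\ker Y$ send walks in $\Gamma=\Gamma(n,n-1)$ to walks in $G$. By Lemma~\ref{lem:frames}(b), applied one step at a time, every walk $\alpha$ in $G$ from $B_0$ is the image of exactly one walk $\alpha^*$ in $\Gamma$ from $Y_0$, and for closed $\alpha$ we have $\tilde w(\alpha)=w(\alpha^*)$ by Lemma~\ref{lem:frames}(a). By the uniqueness in Lemma~\ref{lem:frames}(b), inserting a backtrack into $\alpha$ inserts a backtrack into $\alpha^*$. So by Lemma~\ref{lem:words}(c), $\tilde w(\alpha)$ depends only on the homotopy class $[\alpha]$.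

For closed $\alpha$ the lift $\alpha^*$ ends at a vertex with kernel $B_0=\ker e$, so $\tilde w(\alpha)\in H_{\bar e}$ by Lemma~\ref{lem:words}(a). Then $\tilde w(\alpha)\bar e=\tilde w(\alpha)$, and so $\tilde w(\alpha)\tilde w(\alpha')=\tilde w(\alpha\alpha')$. Conversely let $v\in H_{\bar e}$. By Lemma~\ref{lem:words}(d),(b), $v=w(\beta)$ for a walk $\beta$ from $Y_0$ to some $Y$, and $X_0Y=\phi(v)=X_0gY_0$ with $g\in GL_{n-1}(Q)$. Hence $Y=gY_0$ has kernel $B_0$, the image $\alpha$ of $\beta$ in $G$ is closed, and $v=\tilde w(\alpha)$.

\emph{Injectivity.} To tell elements of a semigroup given by a presentation apart, we let it act on a set. Let $\Omega$ be the set of homotopy classes of walks in $G$ from $B_0$ to a line, and adjoin a symbol $0$. Each $f\in E$ acts on $\Omega\cup\{0\}$ from the right, fixing $0$, as follows. The matrix $f=1$ acts as the identity. If $\operatorname{rank}f\le n-2$, then $f$ sends everything to $0$. If $f=\varepsilon(A,B')$ has rank $n-1$ and $\alpha$ ends at $B$, then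
\[
[\alpha]f=\begin{cases}[\alpha,A,B'] & \text{if } B\not\subseteq A,\\ 0&\text{if } B\subseteq A,\end{cases}
\]
where $[\alpha,A,B']$ is the class of $\alpha$ extended by $A,B'$. We check that $([\alpha]g)f=[\alpha](gf)$ for each basic pair $(g,f)$. If $g=1$ or $f=1$, both sides are the action of the other idempotent. If $g$ or $f$ has rank at most $n-2$, then so has $gf$, and both sides are $0$. Let $g$ and $f$ have rank $n-1$. Their kernels or their images are comparable, hence equal by dimension. If $g=\varepsilon(A,B_1)$ and $f=\varepsilon(A',B_1)$, then $gf=g$. If $g=\varepsilon(A,B_1)$ and $f=\varepsilon(A,B_2)$, then $gf=f$. In both cases $gf$ has image $A$, so both sides are $0$ when the endpoint of $\alpha$ lies in $A$. Otherwise $[\alpha]g=[\alpha,A,B_1]$, the line $B_1$ is not contained in the image of $f$, and the required equations are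
\[
[\alpha,A,B_1,A',B_1]=[\alpha,A,B_1],\qquad [\alpha,A,B_1,A,B_2]=[\alpha,A,B_2],
\]
each the deletion of a backtrack. So $IG(E)$ acts on $\Omega\cup\{0\}$. For a closed walk $\alpha$ as in the statement,
\[
[B_0]\,\tilde w(\alpha)=[B_0,A_0,B_0,A_1,B_1,\dots,A_m,B_m]=[\alpha].
\]
Hence $\tilde w(\alpha)$ determines $[\alpha]$.
\end{proof}

\begin{example}\label{ex:hexagon2}
For $n=2$ the hexagon of Example~\ref{ex:hexagon} maps to the closed walk of $G$ with lines $\langle b\rangle,\langle a\rangle,\langle a-b\rangle$ and hyperplanes $\langle c\rangle,\langle b\rangle,\langle a\rangle$. Its six vertices are distinct, so none of its positive powers has a backtrack, and $\bar e\bar f_1\bar f_2\bar e$ has infinite order in $H_{\bar e}$ although $ef_1f_2e=e$. For $Q=\mathbb F_2$ this hexagon is all of $G$, so $H_{\bar e}\cong\mathbb Z$, in agreement with the rank $3(2-2)+1=1$, while $GL_1(\mathbb F_2)$ is trivial.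
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:other}(b)]
\emph{Freeness.} The graph $G$ is connected. Indeed, every hyperplane is adjacent to some line. For lines $\langle b\rangle,\langle b'\rangle$, the rows that annihilate $b$ and those that annihilate $b'$ form two proper subspaces of the left vector space of rows; by Lemma~\ref{lem:avoid} some row annihilates neither, and its kernel is a hyperplane adjacent to both lines. By Proposition~\ref{prop:free}, $H_{\bar e}\cong\pi_1(G,B_0)$ is free, of rank equal to the number of edges outside a spanning tree.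

\emph{The rank for $|Q|=q$.} There are $p=\frac{q^n-1}{q-1}$ lines. There are also $p$ hyperplanes, since a hyperplane is the kernel of a nonzero row, unique up to a nonzero left scalar. Each hyperplane is adjacent to $\frac{q^n-q^{n-1}}{q-1}=q^{n-1}$ lines. So $G$ has $2p$ vertices and $pq^{n-1}$ edges, a spanning tree has $2p-1$ edges, and the rank is $pq^{n-1}-2p+1=p(q^{n-1}-2)+1$. It is at least $1$ because $q^{n-1}\ge2$.

\emph{The rank for infinite $Q$.} There are at most $|Q|^{n^2}=|Q|$ idempotents, so $G$ has at most $|Q|$ edges and the rank is at most $|Q|$. For the lower bound let $A\ne A'$ be hyperplanes, $x\notin A\cup A'$ and $y\notin\langle x\rangle$. The lines $\langle x+y\lambda\rangle$, $\lambda\in Q$, are distinct, and any two of them span $\langle x,y\rangle$, which contains $x$. So each of $A,A'$ contains at most one of them, and $|Q|$ of them are adjacent to both $A$ and $A'$. The edges from $A$ to these lines, together with one edge from $A'$ to one of them, form a tree. Extend it to a spanning tree of $G$. The other $|Q|$ edges from $A'$ to these lines join vertices of the smaller tree, so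 they lie outside the spanning tree. Hence the rank is $|Q|$.

\emph{$H_{\bar e}\not\cong GL_{n-1}(Q)$.} If $Q$ is finite, $H_{\bar e}$ is a nontrivial free group, hence infinite, while $GL_{n-1}(Q)$ is finite. Let $Q$ be infinite and suppose that $GL_{n-1}(Q)$ is free. Subgroups of free groups are free, so $GL_{n-1}(Q)$ is torsion-free and its nontrivial abelian subgroups are infinite cyclic.

If $n\ge3$, the matrices with $1$ on the diagonal, an arbitrary entry in position $(1,2)$ and $0$ elsewhere form a subgroup isomorphic to $(Q,+)$, which would be infinite cyclic. But $(Q,+)$ is a torsion group in positive characteristic and a divisible group in characteristic $0$, and $\mathbb Z$ is neither.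

If $n=2$, then $Q^*$ is torsion-free, so $-1=1$ and $Q$ has characteristic $2$. Take $x\in Q\setminus\{0,1\}$. If $x$ were algebraic over $\mathbb F_2$, then $\mathbb F_2[x]$ would be a finite commutative ring without zero divisors, hence a finite field, and $x\neq1$ would have finite order. So $x$ is transcendental and $\mathbb F_2[x]$ is a polynomial ring. The elements $x$ and $1+x$ of $Q^*$ commute, and by unique factorization in $\mathbb F_2[x]$ a relation $x^i(1+x)^j=1$ with $i,j\in\mathbb Z$ forces $i=j=0$. So they generate a free abelian group of rank $2$, which is not cyclic.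
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
For $k=0$ both groups are trivial, and for $1\le k\le n-2$ they are isomorphic by Theorem~\ref{thm:main}. For $k=n-1$ they are not isomorphic by Theorem~\ref{thm:other}(b). For $k=n\ge2$ the group $H_{\bar e}$ is trivial, while $GL_n(Q)$ contains a permutation matrix other than the identity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMM}
Brittenham, Margolis and Meakin, 2010.

\bibitem{source}
\emph{On Maximal Subgroups of Free Idempotent Generated Semigroups},
\texttt{https://github.com/robertdgray/robertdgray.github.io}.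

\end{thebibliography}
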